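# Partitions of two-dimensional Cohen–Macaulay complexes

## 1. Complexes, reduced homology, and the Cohen–Macaulay condition

**Definition 1 (complexes and links).** Let $V$ be a finite set. A simplicial complex on $V$ is a family $\Delta\subseteq 2^V$ closed under taking subsets. Its members are faces, the dimension of a face $\sigma$ is $|\sigma|-1$, and $\dim\Delta$ is the largest dimension of a face. Maximal faces are facets, and $\Delta$ is pure if all facets have the same dimension. The link of a face $\sigma$ is
$$\operatorname{lk}_\Delta\sigma=\{\tau\in\Delta:\ \tau\cap\sigma=\emptyset,\ \tau\cup\sigma\in\Delta\}.$$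

Throughout, $V$ is the set of actual vertices of $\Delta$, so $\{v\}\in\Delta$ for every $v\in V$. We write $f_i$ for the number of $i$-dimensional faces, $E$ for the set of edges, $ab$ for the edge $\{a,b\}$ and $abc$ for the triangle $\{a,b,c\}$.

Two examples will follow us through the lecture. The complex $D$ has vertices $1,\dots,5$ and facets $123,\ 124,\ 134,\ 345$. It has eight edges, $12,13,14,23,24,34,35,45$. (The triple $234$ is not a face.) The bowtie $B$ has vertices $0,\dots,4$ and facets $012,\ 034$. Both are pure of dimension $2$. The link of $1$ in $D$ is the $3$-cycle with edges $23,24,34$; the link of $0$ in $B$ consists of two disjoint edges $12$ and $34$.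

**Definition 2 (chains and reduced homology).** Fix a field $\Bbbk$ and a total order on $V$. For $a<b<c$ put
$$\partial_1(ab)=b-a,\qquad \partial_2(abc)=bc-ac+ab,$$
and let $\partial_0$ send every vertex to the generator $\emptyset$ in degree $-1$. Then $\tilde H_i=\ker\partial_i/\operatorname{im}\partial_{i+1}$, and we write $Z_1(\Delta;\Bbbk)=\ker\partial_1$ for the cycle space.

Up to a global sign, the boundary of a triangle is the sum of its three edges oriented around the triangle. Recall three textbook facts. First, $\tilde H_{-1}(\Delta)=0$ if and only if $\Delta$ has a vertex. Second, for $\Delta$ with a vertex, $\tilde H_0(\Delta)=0$ if and only if the graph of vertices and edges is connected. Third, if this graph is connected, then $\partial_1$ has rank $f_0-1$, so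
$$\dim Z_1(\Delta;\Bbbk)=f_1-f_0+1. \tag{1}$$

For $D$ this gives $\dim Z_1=8-5+1=4$. The four triangle boundaries are independent: the edges $23$, $24$, $45$ lie only in $123$, $124$, $345$ respectively, so in a vanishing combination these three coefficients are $0$, and then so is that of $134$. Four independent vectors span $Z_1$, so $\tilde H_1(D;\Bbbk)=0$ over every field.

**Definition 3 (Cohen–Macaulay).** The complex $\Delta$ is Cohen–Macaulay over $\Bbbk$ if its Stanley–Reisner ring $\Bbbk[\Delta]$ is a Cohen–Macaulay ring. Equivalently (Reisner's criterion), for every face $\sigma\in\Delta$, including $\sigma=\emptyset$,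
$$\tilde H_i(\operatorname{lk}_\Delta\sigma;\Bbbk)=0\quad\text{for all } i<\dim\operatorname{lk}_\Delta\sigma .$$
Cohen–Macaulay complexes are pure.

We use only Reisner's criterion, except for one remark about cones in Section 10. For a pure complex of dimension $2$ the criterion asks for three things: $\tilde H_0(\Delta)=\tilde H_1(\Delta)=0$, connected vertex links, and nonempty edge links; the last is automatic by purity. The complex $D$ is Cohen–Macaulay over every field: we have checked $\tilde H_1$, its graph is connected, and the vertex links are the $3$-cycle on $2,3,4$ (for vertex $1$), the paths $3,1,4$ (for $2$), $2,1,4,5$ (for $3$), $2,1,3,5$ (for $4$), and the edge $34$ (for $5$). The bowtie is not Cohen–Macaulay, because the link of $0$ is disconnected.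

**Definition 4 (graph and cut vertex).** $G(\Delta)$ is the graph formed by the vertices and edges of $\Delta$. A cut vertex of a connected graph is a vertex whose removal disconnects the graph.

In $B$ the vertex $0$ is a cut vertex. The graph of $D$ has none: after deleting vertex $3$ we still have the connected graph with edges $12,14,24,45$; after deleting $4$, the edges $12,13,23,35$; after deleting $1$, the edges $23,24,34,35,45$; and deleting $2$ or $5$ clearly leaves a connected graph.

## 2. Boolean intervals, and whether they tile every Cohen–Macaulay 2-complex

**Definition 5 (partitionable).** For faces $R\subseteq F$ let $[R,F]=\{\sigma: R\subseteq\sigma\subseteq F\}$. A pure complex $\Delta$ with facets $F_1,\dots,F_m$ is partitionable if there are faces $R_i\subseteq F_i$ such that $\Delta$ is the disjoint union of the intervals $[R_1,F_1],\dots,[R_m,F_m]$.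

If $F$ is a triangle, then $[R,F]$ has $8,4,2,1$ members according as $|R|=0,1,2,3$. For instance $[\{v\},vab]=\{v,\ va,\ vb,\ vab\}$ and $[va,vab]=\{va,\ vab\}$. Braces around vertices are dropped when no confusion arises.

The boundary of a tetrahedron on $1,2,3,4$ is partitioned by $[\emptyset,123]$, $[4,124]$, $[34,134]$, $[234,234]$, which contain $8+4+2+1=15$ faces, all of them. The complex $D$ is partitioned by
$$[\emptyset,123],\qquad [4,124],\qquad [34,134],\qquad [5,345]. \tag{2}$$
These intervals contain, besides the faces of $123$, the faces $4,14,24,124$, then $34,134$, then $5,35,45,345$: each of the $1+5+8+4=18$ faces of $D$ once.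

We can now pose the question. The partitionability conjecture (Stanley, Garsia) asserts that every Cohen–Macaulay complex is partitionable. It is false in general: Duval, Goeckner, Klivans and Martin constructed a $3$-dimensional Cohen–Macaulay complex that is not partitionable. The text "A non-partitionable Cohen-Macaulay simplicial complex, and implications for Stanley depth" (http://www.math.utep.edu/Faculty/duval/papers/slamtalk.pdf) asks whether the conjecture is true in two dimensions. In other words: can the faces of a Cohen–Macaulay $2$-complex always be divided up among its triangles, so that each triangle takes one Boolean interval with itself on top? Here any field is allowed in the Cohen–Macaulay condition.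

The answer is yes, and the proof gives more.

**Theorem 1.** Let $\Delta$ be a finite $2$-dimensional simplicial complex with $\tilde H_0(\Delta;\Bbbk)=\tilde H_1(\Delta;\Bbbk)=0$ for some field $\Bbbk$, such that $G(\Delta)$ has no cut vertex. Let $T$ be any set of triangles whose boundaries form a basis of $Z_1(\Delta;\Bbbk)$, and let $F_0\in T$. Then $\Delta$ is pure and is a disjoint union of intervals $[R_F,F]$ over all triangles $F$, with $R_{F_0}=\emptyset$, $|R_F|\in\{1,2\}$ for $F\in T\setminus\{F_0\}$, and $R_F=F$ for $F\notin T$.

**Corollary 2.** Every $2$-dimensional complex $\Delta$ that is Cohen–Macaulay over some field $\Bbbk$ is partitionable, and any prescribed triangle $F_0$ can be given $R_{F_0}=\emptyset$.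

Sets $T$ exist because $\tilde H_1=0$ says that triangle boundaries span $Z_1$. In $D$ the only choice is all four triangles. In the boundary of the tetrahedron $\dim Z_1=6-4+1=3$. The boundaries of $124,134,234$ are independent, since $12,13,23$ each lie in exactly one of these triangles, so they form a basis; and since the four boundaries satisfy a relation with all coefficients $\pm1$, any three of them form a basis.

## 3. Low dimensions by hand, and the numbers that a partition must have

Dimension $0$: for a set of points take $[\emptyset,v_0]$ for one point and $[v,v]$ for each of the others.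

Dimension $1$: a Cohen–Macaulay complex is a connected graph with an edge. Choose a spanning tree and an edge $e_0$ of it, and root the tree at $e_0$. Take $[\emptyset,e_0]$, which covers $\emptyset$, both ends of $e_0$, and $e_0$. For every other vertex $v$ take $[v,e_v]$, where $e_v$ is the tree edge from $v$ towards the root. For each non-tree edge take $[e,e]$.

Dimension $2$: first count.

**Lemma 3.** In a partition of a pure $2$-complex, let $a_i$ be the number of triangles $F$ with $|R_F|=i$. Then
$$a_0=1,\quad a_1=f_0-3,\quad a_2=f_1-2f_0+3,\quad a_3=f_2-f_1+f_0-1. \tag{3}$$

*Proof.* An interval $[R,F]$ with $|R|=i$ contains $\binom{3-i}{j-i}$ faces with $j$ vertices. Counting faces with $0,1,2,3$ vertices gives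
$$1=a_0,\quad f_0=3a_0+a_1,\quad f_1=3a_0+2a_1+a_2,\quad f_2=a_0+a_1+a_2+a_3.$$
Solving from left to right: $a_1=f_0-3$, then $a_2=f_1-3-2(f_0-3)=f_1-2f_0+3$, then $a_3=f_2-1-(f_0-3)-(f_1-2f_0+3)=f_2-f_1+f_0-1$. $\square$

For $D$ the numbers are $1,2,1,0$, in agreement with (2). For the bowtie, $a_2=6-10+3=-1$, so the bowtie is not partitionable, although $\tilde H_0=\tilde H_1=0$ (it is a cone with apex $0$).

There is a hint in (3). The triangles with $R_F\ne F$ number $a_0+a_1+a_2=f_1-f_0+1$, which for connected $\Delta$ is $\dim Z_1$ by (1). This is the size of a set $T$ of triangles whose boundaries form a basis of $Z_1$. So it is reasonable to fix such a $T$ and to ask its members to cover everything except the triangles outside $T$.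

## 4. Absorbing vertices one at a time, and two ways to get stuck

Begin with $[\emptyset,F_0]$, and let $P$ be the set of vertices absorbed so far, at first $P=F_0$. To absorb a vertex $v\notin P$ we must cover $v$ and all edges $vx$ with $x\in P$. One triangle $vab$ with $a,b\in P$ can take $[v,vab]$, which covers $v$, $va$, $vb$. Every other edge $vx$, $x\in P$, needs a triangle of its own, which takes $[vx,H]$ with $H\supset vx$. When all vertices have been absorbed, all vertices and edges are covered, and each unused triangle takes $[H,H]$. This is how (2) arises, with the vertices absorbed in the order $4$, $5$. As a general procedure it can stop at two points.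

The first: there may be no triangle $vab$ with exactly one vertex outside $P$. In the bowtie with $F_0=012$ the only other triangle is $034$, with two vertices outside $P=\{0,1,2\}$. So some hypothesis beyond $\tilde H_0=\tilde H_1=0$ must enter here.

The second: a careless choice of $H$ uses up a triangle that a later vertex needs. In $D$ start with $F_0=123$ and absorb $4$ by $[4,124]$. The edge $34$ remains, and it lies in $134$ and in $345$. If we take $[34,345]$, then vertex $5$ can never be covered, because $345$ is the only triangle containing it. We should have taken $[34,134]$, but the rules so far gave no reason to prefer it.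

What is missing is a condition on the pair (unabsorbed vertices, unused triangles of $T$) that guarantees a next triangle $vab$, and that can be restored after each absorption. The idea is to use linear algebra over $\Bbbk$: restrict the triangle boundaries to the edges that meet the set $O$ of unabsorbed vertices, and require that the restrictions of the unused triangles form a basis of the natural space of "cycles relative to the outside of $O$". The absence of cut vertices will produce $vab$, and a Laplace expansion will tell us which triangles to spend on the other edges.

## 5. Chains on the edges that meet a vertex set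

Here $\Delta$ is any finite complex of dimension at most $2$.

**Definition 6.** Let $O\subseteq V$.

* $E(O)$ is the set of edges with at least one end in $O$.
* $\partial^O:\Bbbk^{E(O)}\to\Bbbk^O$ is $\partial_1$ with the coordinates outside $O$ dropped, and $Z(O)=\ker\partial^O$.
* For a triangle $F$, $c_O(F)\in\Bbbk^{E(O)}$ is the restriction of $\partial_2F$ to the edges in $E(O)$.
* A set $Q$ of triangles is an $O$-basis if the family $(c_O(F))_{F\in Q}$ is a basis of $Z(O)$.

Edges outside $E(O)$ have no end in $O$, so they do not affect the $O$-coordinates of $\partial_1$. Hence $\partial_1\partial_2=0$ gives $c_O(F)\in Z(O)$ for every triangle $F$. Moreover $c_O(F)\ne0$ if and only if $F$ meets $O$: a vertex of $F$ in $O$ lies on edges of $F$, which have coefficient $\pm1$. In particular every member of an $O$-basis meets $O$.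

In $D$ take $O=\{4,5\}$. Then $E(O)=\{14,24,34,35,45\}$, and $\partial^O$ sends $14,24,34$ to $4$, sends $35$ to $5$, and sends $45$ to $5-4$. So $\dim Z(O)=5-2=3$, and
$$c_O(124)=24-14,\qquad c_O(134)=34-14,\qquad c_O(345)=45-35+34 .$$
These are independent ($24$ occurs only in the first and $45$ only in the third), so $\{124,134,345\}$ is an $O$-basis.

**Definition 7 (condition (N)).** For $C\subseteq V$ let $N(C)$ be the set of vertices outside $C$ that are adjacent to some vertex of $C$. We say that $O$ satisfies (N) if $|N(C)|\ge2$ for every nonempty $C\subseteq O$.

Condition (N) passes to subsets of $O$. In $D$ the set $O=\{4,5\}$ satisfies it: $N(\{4\})=\{1,2,3,5\}$, $N(\{5\})=\{3,4\}$, $N(\{4,5\})=\{1,2,3\}$. In the bowtie, $O=\{3,4\}$ violates it, since $N(\{3,4\})=\{0\}$.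

One observation is used twice below. If $C$ is the vertex set of a component of the induced graph $G[O]$, then $N(C)\subseteq V\setminus O$, because a vertex of $O$ adjacent to $C$ belongs to $C$.

**Lemma 4.** If $O$ satisfies (N), then $\partial^O$ is surjective, so $\dim Z(O)=|E(O)|-|O|$.

*Proof.* We hit each basis vector $u\in O$. Let $C$ be the component of $G[O]$ containing $u$. By (N) there is $p\in N(C)\subseteq V\setminus O$. Take a path inside $C$ from $u$ to a neighbor of $p$, followed by the edge to $p$. All its edges meet $C\subseteq O$, so they lie in $E(O)$. The boundary of the path chain, oriented from $u$ to $p$, is $p-u$, and dropping the coordinate $p\notin O$ leaves $-u$. The dimension formula follows. $\square$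

## 6. Splitting a nonsingular matrix along its rows

This lemma makes the choice that the careless procedure of Section 4 could not make.

**Lemma 5.** Let $M$ be a nonsingular square matrix with rows indexed by $I\sqcup J$ and columns by $K$. Then $K=K_I\sqcup K_J$ with $M[I,K_I]$ and $M[J,K_J]$ square and nonsingular. In particular there is a bijection $\beta:I\to K_I$ with $M_{i,\beta(i)}\neq0$ for all $i\in I$.

*Proof.* Laplace expansion along the rows $I$ writes $\det M$ as a sum of terms $\pm\det M[I,K']\,\det M[J,K\setminus K']$ over the subsets $K'\subseteq K$ with $|K'|=|I|$. As $\det M\ne0$, some term is nonzero; take $K_I=K'$ and $K_J=K\setminus K'$. (Empty determinants are $1$.) Now expand $\det M[I,K_I]\ne0$ over bijections $I\to K_I$. Some product of entries is nonzero, and its bijection is $\beta$. $\square$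

## 7. A triangle with exactly one vertex in O

The next lemma removes the first obstacle of Section 4. A basis alone is not enough for this. In the bowtie with $O=\{3,4\}$ we have $E(O)=\{03,04,34\}$; the map $\partial^O$ sends $03$ to $3$ and $04$ to $4$, so it is surjective and $\dim Z(O)=1$. Hence $Q=\{034\}$ is an $O$-basis, yet its only triangle has two vertices in $O$. Condition (N) is what rules this out.

**Lemma 6.** Let $O\ne\emptyset$ satisfy (N) and let $Q$ be an $O$-basis. Then some $F\in Q$ has exactly one vertex in $O$.

*Proof.* Every $F\in Q$ meets $O$. Suppose, for a contradiction, that every $F\in Q$ has at least two vertices in $O$.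

**Step 1: find an element of $Z(O)$ that passes through $O$ from one outside vertex to another.** Let $C$ be the vertex set of a component of $G[O]$. By (N) there are two distinct vertices $x,y\in N(C)$, and $x,y\in V\setminus O$. Choose $u,u'\in C$ with $xu,u'y\in E$, and a path from $u$ to $u'$ inside $C$ (of length $0$ if $u=u'$). Let $z$ be the chain of the path $x,u,\dots,u',y$. Its edges all meet $C\subseteq O$, so $z\in\Bbbk^{E(O)}$. Its boundary is $y-x$, which has no coordinate in $O$. So $z\in Z(O)$.

**Step 2: define a functional that detects $z$.** Let $\lambda:\Bbbk^{E(O)}\to\Bbbk$ be the sum of the coefficients of the edges $xw$ with $w\in C$, each oriented from $x$ to $w$. It measures the flow from $x$ into $C$. The path uses exactly one edge at $x$, namely $xu$ (the edge $u'y$ is not an edge at $x$, since $y\ne x$ and $u'\neq x$). So $\lambda(z)=1$.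

**Step 3: show that $\lambda$ vanishes on every $c_O(F)$, $F\in Q$.** If $x\notin F$, no edge of $F$ contains $x$, and $\lambda(c_O(F))=0$. If $x\in F$, write $F=\{x,w,w'\}$. Since $x\notin O$ and $F$ has at least two vertices in $O$, both $w$ and $w'$ lie in $O$. They are adjacent, so they lie in the same component of $G[O]$: both are in $C$ or neither is. If neither is, no edge of $F$ counts in $\lambda$. If both are, then up to sign $\partial_2F$ goes around $x\to w\to w'\to x$. The edge from $x$ to $w$ has coefficient $1$, the edge from $x$ to $w'$ has coefficient $-1$, and $\lambda(c_O(F))=\pm(1-1)=0$.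

**Step 4: conclude.** As $Q$ is an $O$-basis, $z$ is a linear combination of the $c_O(F)$, $F\in Q$. By Step 3, $\lambda(z)=0$, against Step 2. $\square$

## 8. Tiling the vertices of O, the edges meeting O, and Q

**Proposition 7.** Let $O\subseteq V$ satisfy (N) and let $Q$ be an $O$-basis. Then the set of faces $O\cup E(O)\cup Q$ (vertices in $O$, edges meeting $O$, triangles in $Q$) is a disjoint union of intervals $[R_F,F]$, $F\in Q$, with $|R_F|\in\{1,2\}$.

*Proof.* By induction on $|O|$. If $O=\emptyset$, then $E(O)=\emptyset$ and $Z(O)=0$, so $Q=\emptyset$ and there is nothing to cover. Let $O\neq\emptyset$ and $P=V\setminus O$.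

**Step 1: choose the vertex to absorb, and list the edges that must be covered with it.** By Lemma 6 there is $F=\{v,a,b\}\in Q$ with $v\in O$ and $a,b\in P$. Put $O'=O\setminus\{v\}$, which again satisfies (N), and $I=\{vx\in E: x\in P\setminus\{a,b\}\}$. An edge meeting $O$ but not $O'$ joins $v$ to a vertex of $P$, so
$$E(O)=\{va,vb\}\sqcup I\sqcup E(O'). \tag{4}$$
The triangle $F$ will take $[v,F]$, which covers $v,va,vb$. Each edge of $I$ needs its own triangle of $Q$, and the unused part of $Q$ must be an $O'$-basis.

**Step 2: choose coordinates on $Z(O)$ in which $F$ has a single nonzero entry among the edges $vb$, $I$ and part of $E(O')$.** By Lemma 4, $\partial^{O'}$ is surjective, so there is $W'\subseteq E(O')$ with $|W'|=|O'|$ such that $\partial^{O'}$ restricted to $\Bbbk^{W'}$ is an isomorphism onto $\Bbbk^{O'}$. Put $W=W'\cup\{va\}$, so $|W|=|O|$. Consider the matrix of $\partial^O$ restricted to $\Bbbk^W$, with rows $\{v\}\sqcup O'$. The column $va$ has entry $\pm1$ in row $v$ and $0$ in the rows $O'$, because $a\in P$. The block with rows $O'$ and columns $W'$ is nonsingular. So the matrix is block triangular with nonsingular diagonal blocks, and $\partial^O|_{\Bbbk^W}$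 is an isomorphism.

Hence no nonzero element of $Z(O)$ is supported on $W$. In other words, the projection
$$Z(O)\to\Bbbk^{E(O)\setminus W} \tag{5}$$
is injective. By Lemma 4, $\dim Z(O)=|E(O)|-|O|=|E(O)\setminus W|$, so (5) is an isomorphism.

**Step 3: turn the $O$-basis into a nonsingular matrix.** Put $J=E(O')\setminus W'$. By (4), $E(O)\setminus W=\{vb\}\sqcup I\sqcup J$. Let $M$ be the matrix with these rows, with columns $Q$, and with entries the coefficients of $\partial_2$. Its columns are the images under (5) of the basis vectors $c_O(H)$, $H\in Q$. So $M$ is square and nonsingular.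

**Step 4: remove $F$.** The edges of $F$ are $va,vb,ab$. None of them lies in $I$, and none meets $O'$, so none lies in $J$. Therefore column $F$ of $M$ has $\pm1$ in row $vb$ and $0$ in all rows of $I\sqcup J$. Expanding $\det M$ along this column shows that the matrix with rows $I\sqcup J$ and columns $Q\setminus\{F\}$ is nonsingular.

**Step 5: decide which triangles pay for the edges in $I$.** Lemma 5 gives $Q\setminus\{F\}=Q_I\sqcup Q'$ with two properties. First, there is a bijection $\beta:I\to Q_I$ with nonzero matrix entries; a nonzero coefficient of $e$ in $\partial_2\beta(e)$ means $e\subset\beta(e)$. Second, the matrix with rows $J$ and columns $Q'$ is nonsingular.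

**Step 6: check that $Q'$ is an $O'$-basis.** The vectors $c_{O'}(H)$, $H\in Q'$, lie in $Z(O')$. Their coordinates on $J\subseteq E(O')$ form a nonsingular matrix, so they are linearly independent. Their number is
$$|Q'|=|J|=|E(O')|-|O'|=\dim Z(O'),$$
where the last equality is Lemma 4 for $O'$. So they form a basis of $Z(O')$.

**Step 7: assemble.** By induction $O'\cup E(O')\cup Q'$ is a disjoint union of intervals $[R_H,H]$, $H\in Q'$, with $|R_H|\in\{1,2\}$. Add
$$[v,F]=\{v,\,va,\,vb,\,F\},\qquad [e,\beta(e)]=\{e,\beta(e)\}\quad(e\in I).$$
Since $O=O'\sqcup\{v\}$, since (4) holds, and since $Q=Q'\sqcup\{F\}\sqcup Q_I$, every face of $O\cup E(O)\cup Q$ is covered exactly once. The new sets $R$ have size $1$ (for $F$) and $2$ (for $\beta(e)$). $\square$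

Let us run this on $D$ with $O=\{4,5\}$ and $Q=\{124,134,345\}$. Take $F=124$, so $v=4$, $a=1$, $b=2$. Then $I=\{34\}$, $O'=\{5\}$, $E(O')=\{35,45\}$. Choose $W'=\{35\}$, so $W=\{35,14\}$ and $J=\{45\}$. With columns $124,134,345$, the rows of $M$ are
$$24:\ (1,0,0),\qquad 34:\ (0,1,1),\qquad 45:\ (0,0,1).$$
After removal of row $24$ and column $124$ the matrix is $\begin{pmatrix}1&1\\0&1\end{pmatrix}$. Its Laplace expansion along row $34$ has two terms. Giving $34$ to $134$ leaves the entry $1$ of $345$ in row $45$, a nonzero term. Giving $34$ to $345$ leaves the entry $0$ of $134$ in row $45$, a zero term. So the determinant rejects the careless choice of Section 4. Indeed $Q'=\{134\}$ would not be a $\{5\}$-basis, as $c_{\{5\}}(134)=0$. The correct choice leaves $Q'=\{345\}$, the induction takes $[5,345]$, and we have recovered (2).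

## 9. From the proposition to Theorem 1 and Corollary 2

*Proof of Theorem 1.* Since $\tilde H_0(\Delta)=0$, the graph $G=G(\Delta)$ is connected. Put $O=V\setminus F_0$ and $Q=T\setminus\{F_0\}$.

**Step 1: $O$ satisfies (N); here the absence of cut vertices is used.** Let $\emptyset\ne C\subseteq O$, so that $C\cap F_0=\emptyset$. If $N(C)=\emptyset$, then no edge leaves $C$, while the vertices of $F_0$ lie outside $C$; so $G$ is disconnected, a contradiction. If $N(C)=\{x\}$, then in $G-x$ no edge leaves $C$, and $F_0\setminus\{x\}\ne\emptyset$ lies outside $C$. So $G-x$ has no path from $C$ to $F_0\setminus\{x\}$, and $x$ is a cut vertex, a contradiction. Hence $|N(C)|\ge2$.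

**Step 2: $Q$ is an $O$-basis; here the choice of $T$ is used.** Restricting a chain to $E(O)$ gives a map $\rho:Z_1(\Delta;\Bbbk)\to Z(O)$ with $\rho(\partial F)=c_O(F)$. Its kernel consists of the cycles supported on edges with both ends in $F_0$, that is, on the three edges of $F_0$. By (1) for a triangle graph, these cycles form a space of dimension $3-3+1=1$, spanned by $\partial F_0\ne0$. So $\ker\rho=\Bbbk\,\partial F_0$.

Exactly the three edges of $F_0$ fail to meet $O$, so $|E(O)|=f_1-3$, and $|O|=f_0-3$. By Step 1, Lemma 4 and (1),
$$\dim Z(O)=(f_1-3)-(f_0-3)=f_1-f_0=\dim Z_1(\Delta;\Bbbk)-1 .$$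
This is the rank of $\rho$, so $\rho$ is surjective. The basis $(\partial F)_{F\in T}$ contains the generator $\partial F_0$ of $\ker\rho$, so the images of the other members, $(c_O(F))_{F\in Q}$, form a basis of $Z(O)$.

**Step 3: assemble the partition.** By Proposition 7, $O\cup E(O)\cup Q$ is a disjoint union of intervals $[R_F,F]$, $F\in Q$, with $|R_F|\in\{1,2\}$. The faces of $\Delta$ that remain are $\emptyset$, the vertices and edges contained in $F_0$, the triangle $F_0$, and the triangles $F\notin T$. The faces of $F_0$ form $[\emptyset,F_0]$, and each $F\notin T$ is covered by $[F,F]$. So $\Delta$ is the disjoint union of the stated intervals. Every face lies in an interval whose top is a triangle, so $\Delta$ is pure. $\square$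

*Proof of Corollary 2.* Let $\Delta$ be $2$-dimensional and Cohen–Macaulay over $\Bbbk$, and let $F_0$ be a triangle.

**Step 1: verify the homological hypotheses.** Reisner's criterion with $\sigma=\emptyset$ gives $\tilde H_0(\Delta;\Bbbk)=\tilde H_1(\Delta;\Bbbk)=0$.

**Step 2: show that no vertex $x$ is a cut vertex.** Since $\Delta$ is pure, $\dim\operatorname{lk}x=1$, so $\tilde H_0(\operatorname{lk}x;\Bbbk)=0$ and $\operatorname{lk}x$ is a connected graph. Its vertices are the neighbors of $x$, and its edges are edges of $\Delta$ not containing $x$. Given two vertices different from $x$, join them by a path in the connected graph $G(\Delta)$. If the path passes $y,x,z$ consecutively, replace this part by a walk from $y$ to $z$ inside $\operatorname{lk}x$. The result avoids $x$. So $G(\Delta)-x$ is connected.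

**Step 3: choose $T$ containing $F_0$.** Since $\tilde H_1=0$, triangle boundaries span $Z_1(\Delta;\Bbbk)$. Since $\partial F_0\ne0$, it extends by further triangle boundaries to a basis $\{\partial F:F\in T\}$ with $F_0\in T$. Theorem 1 now applies. Since $\Delta$ is pure, its facets are its triangles, so the resulting partition is one in the sense of Definition 5. $\square$

## 10. Dropping a hypothesis, and the remaining dimensions

The hypotheses of Theorem 1 cannot be dropped. Each check uses Lemma 3.

* The bowtie has $\tilde H_0=\tilde H_1=0$ but a cut vertex, and $f_1-2f_0+3=6-10+3=-1$. It is not partitionable.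
* Triangulate an annulus with inner cycle $1,2,3$, outer cycle $4,5,6$, and triangles $124,\,245,\,235,\,356,\,136,\,146$. The edges are $12,23,13,45,56,46,14,24,25,35,36,16$. Each vertex is adjacent to all but one of the other five, and the non-adjacent pairs are $15,\,26,\,34$. After deletion of a vertex, any two remaining non-adjacent vertices have a common neighbor among the other three, so there is no cut vertex. But $\tilde H_1\ne0$, and $f_2-f_1+f_0-1=6-12+6-1=-1$. It is not partitionable. The same count works for any triangulated annulus, as $f_0-f_1+f_2=0$.
* Two disjoint triangles have $\tilde H_1=0$ and $\tilde H_0\ne0$; deleting a vertex does not increase the number of components. Here $f_1-2f_0+3=6-12+3=-3$.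

**Proposition 8.** Every Cohen–Macaulay complex of dimension $d$ is partitionable if and only if $d\le2$.

*Proof.* Dimensions $0$ and $1$ were done in Section 3, and dimension $2$ is Corollary 2. For $d=3$ the statement fails by Duval–Goeckner–Klivans–Martin (*A non-partitionable Cohen–Macaulay simplicial complex*, Adv. Math. 299 (2016)). For $d>3$ we take iterated cones over their complex, and two points need a check.

**Step 1: cones stay Cohen–Macaulay.** For the cone $v*\Delta$ with a new apex $v$ we have $\Bbbk[v*\Delta]=\Bbbk[\Delta][x_v]$, and a polynomial ring over a Cohen–Macaulay ring is Cohen–Macaulay.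

**Step 2: a partition of the cone induces one of the base.** The facets of $v*\Delta$ are $F_i\cup\{v\}$, with $F_i$ the facets of $\Delta$. Suppose $v*\Delta=\bigsqcup_i[R_i,F_i\cup\{v\}]$. The faces of $[R_i,F_i\cup\{v\}]$ that contain $v$ form $[R_i\cup\{v\},F_i\cup\{v\}]$. Deleting $v$ is a bijection from the faces of $v*\Delta$ containing $v$ to $\Delta$, and it sends this set to $[R_i\setminus\{v\},F_i]$. So $\Delta=\bigsqcup_i[R_i\setminus\{v\},F_i]$. Hence the cone over a non-partitionable complex is not partitionable. $\square$

## 11. Partitions relative to a subcomplex

The triangle $F_0$ can be replaced by a larger part of $\Delta$ that is left uncovered. For a subcomplex $\Gamma\ni\emptyset$ of $\Delta$, write $V(\Gamma)$ for its vertex set and $O=V\setminus V(\Gamma)$. Relative chains are chains on the faces of $\Delta\setminus\Gamma$, with all coordinates in $\Gamma$ dropped from boundaries. So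
$$Z_1(\Delta,\Gamma)=\ker\bigl(\Bbbk^{E\setminus\Gamma}\to\Bbbk^O\bigr),$$
and $H_1(\Delta,\Gamma;\Bbbk)$ is the quotient of $Z_1(\Delta,\Gamma)$ by the span of the relative boundaries of the triangles not in $\Gamma$.

For example, in $D$ let $\Gamma$ be the path with edges $23$ and $34$. Then $O=\{1,5\}$, the relative edges are $12,13,14,24,35,45$, and $24$ is an edge outside $\Gamma$ with both ends in $V(\Gamma)$. The set $D\setminus\Gamma$ has $2+6+4=12$ faces, and it is the disjoint union of $[1,123]$, $[14,134]$, $[24,124]$, $[5,345]$.

**Theorem 9.** Let $\dim\Delta\le2$, let $\Gamma\ni\emptyset$ be a subcomplex such that $O=V\setminus V(\Gamma)$ satisfies (N), and suppose $H_1(\Delta,\Gamma;\Bbbk)=0$. Let $T$ be any set of triangles of $\Delta\setminus\Gamma$ whose relative boundaries form a basis of $Z_1(\Delta,\Gamma)$. Then $\Delta\setminus\Gamma$ is a disjoint union of intervals $[R_F,F]$ over the triangles $F\in\Delta\setminus\Gamma$, with $|R_F|\in\{1,2\}$ for $F\in T$ and $R_F=F$ for $F\notin T$.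

*Proof.*

**Step 1: separate the edges that Proposition 7 does not see.** Let $I$ be the set of edges not in $\Gamma$ with both ends in $V(\Gamma)$. An edge meeting $O$ is not in $\Gamma$, so $E\setminus\Gamma=I\sqcup E(O)$.

**Step 2: produce a nonsingular matrix.** By Lemma 4, $\partial^O$ is surjective, so there is $W\subseteq E(O)$ with $|W|=|O|$ and $\partial^O|_{\Bbbk^W}$ an isomorphism. The edges of $I$ map to $0$ in $\Bbbk^O$. So $\dim Z_1(\Delta,\Gamma)=|I|+|E(O)|-|O|$, and no nonzero element of $Z_1(\Delta,\Gamma)$ is supported on $W$. Hence the projection $Z_1(\Delta,\Gamma)\to\Bbbk^{I\sqcup(E(O)\setminus W)}$ is injective between spaces of equal dimension, an isomorphism. So the boundary matrix with rows $I\sqcup(E(O)\setminus W)$ and columns $T$ is square and nonsingular.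

**Step 3: split off the triangles that pay for $I$.** Lemma 5 gives $T=T_I\sqcup Q$, a bijection $\beta:I\to T_I$ with $e\subset\beta(e)$, and a nonsingular matrix with rows $E(O)\setminus W$ and columns $Q$. So the vectors $c_O(F)\in Z(O)$, $F\in Q$, are independent, and $|Q|=|E(O)|-|O|=\dim Z(O)$ by Lemma 4. Thus $Q$ is an $O$-basis.

**Step 4: assemble.** The faces of $\Delta\setminus\Gamma$ are the vertices in $O$, the edges in $I\sqcup E(O)$, and the triangles not in $\Gamma$. Use $[e,\beta(e)]$ for $e\in I$, Proposition 7 for $O\cup E(O)\cup Q$, and $[F,F]$ for the triangles $F\in\Delta\setminus\Gamma$ not in $T$. $\square$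

**Corollary 10.** If $\Delta$ is $2$-dimensional and Cohen–Macaulay over $\Bbbk$ and $\Gamma$ is any connected subcomplex with at least two vertices, then $\Delta\setminus\Gamma$ is a disjoint union of intervals $[R_F,F]$ over the triangles $F\in\Delta\setminus\Gamma$.

*Proof.* In the exact sequence $H_1(\Delta)\to H_1(\Delta,\Gamma)\to\tilde H_0(\Gamma)$ both outer terms vanish, so $H_1(\Delta,\Gamma;\Bbbk)=0$, and a set $T$ as in Theorem 9 exists. For (N), let $\emptyset\ne C\subseteq V\setminus V(\Gamma)$. By Step 2 of the proof of Corollary 2, $G(\Delta)$ has no cut vertex. If $N(C)=\emptyset$, then $C$ is cut off from $V(\Gamma)\neq\emptyset$ in the connected graph $G(\Delta)$, which is impossible. If $N(C)=\{x\}$, then $G(\Delta)-x$ has no path from $C$ to $V(\Gamma)\setminus\{x\}$, which is nonempty because $|V(\Gamma)|\ge2$; so $x$ would be a cut vertex. Apply Theorem 9. $\square$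

## 12. Graphs with cut vertices: a cycle in each block link

Now keep $\tilde H_0(\Delta;\Bbbk)=\tilde H_1(\Delta;\Bbbk)=0$ with $\dim\Delta=2$, but allow cut vertices in $G=G(\Delta)$.

**Definition 8 (blocks).** The blocks of $G$ are its maximal connected subgraphs without cut vertex (of their own). Let $\Delta_1,\dots,\Delta_m$ be the subcomplexes of $\Delta$ induced on the vertex sets of the blocks.

The bowtie has two blocks, the triangles $012$ and $034$. Recall the textbook facts for a connected graph with at least two vertices. Every block has at least two vertices (a block may be a single edge) and is an induced subgraph. Every edge lies in exactly one block, every cycle lies in one block, and blocks and cut vertices form a tree, a cut vertex being joined to the blocks that contain it. A vertex that is not a cut vertex lies in exactly one block.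

The three edges of a triangle form a cycle, so each triangle lies in exactly one $\Delta_j$. Moreover
$$Z_1(\Delta)=\bigoplus_j Z_1(\Delta_j). \tag{6}$$
The sum is direct because the edge sets are disjoint. It is everything because the fundamental cycles of a spanning tree span $Z_1(\Delta)$, and each of them lies in one block. Since each triangle boundary lies in one summand and together they span $Z_1(\Delta)$, we get $\tilde H_1(\Delta_j)=0$ for all $j$. Also, the boundaries of a set $T$ of triangles form a basis of $Z_1(\Delta)$ if and only if, for each $j$, those of $T_j=T\cap\Delta_j$ form a basis of $Z_1(\Delta_j)$.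

Fix such a $T$ and $F_0\in T$. The block containing $F_0$ is the root block, and we root the block tree there. For every other block $\Delta_j$ let $x_j$ be its parent in the tree, the cut vertex of $\Delta_j$ that joins it to, or separates it from, the root block. Let $\operatorname{lk}_{T_j}(x_j)$ be the graph whose vertices are the neighbors of $x_j$ in $\Delta_j$ and whose edges are the sets $F\setminus\{x_j\}$ with $x_j\in F\in T_j$.

**Theorem 11.** A partition of $\Delta$ into intervals $[R_F,F]$ over all triangles $F$, with $R_{F_0}=\emptyset$, $|R_F|\in\{1,2\}$ for $F\in T\setminus\{F_0\}$, and $R_F=F$ for $F\notin T$, exists if and only if $\operatorname{lk}_{T_j}(x_j)$ contains a cycle for every non-root block $\Delta_j$.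

For the bowtie with $F_0=012$ the graph $\operatorname{lk}_{T_j}(0)$ is the single edge $34$, which has no cycle, as it must be. Replace $034$ by the three triangles $034,045,035$, the cone with apex $0$ over a $3$-cycle. The new complex is again a cone with apex $0$, so $\tilde H_0=\tilde H_1=0$. Here $f_0=6$, $f_1=9$, $\dim Z_1=4$, and $T$ is the set of all four triangles. With $F_0=012$ the link graph is a $3$-cycle, and $[\emptyset,012]$, $[3,034]$, $[4,045]$, $[5,035]$ is a partition. With $F_0=034$ the non-root block is $012$, its link graph at $0$ is the single edge $12$, and no such partition exists.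

*Proof of sufficiency.* Assume every link graph in question contains a cycle.

**Step 1: treat the root block.** It is connected, has $\tilde H_1=0$ and no cut vertex, and contains $F_0$. Theorem 1 partitions it as required, including $\emptyset$.

**Step 2: in a non-root block, cover a cone at $x_j$.** Let $y_1,\dots,y_k$ be a cycle in $\operatorname{lk}_{T_j}(x_j)$ and let $\Gamma_j$ be the cone with apex $x_j$ over this cycle (as a graph); indices are modulo $k$. Its $k$ triangles $\{x_j,y_i,y_{i+1}\}$ belong to $T_j$. The interval $[y_i,\{x_j,y_i,y_{i+1}\}]$ consists of $y_i$, $x_jy_i$, $y_iy_{i+1}$ and the triangle, so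
$$\Gamma_j\setminus\{\emptyset,x_j\}=\bigsqcup_{i}\,[y_i,\{x_j,y_i,y_{i+1}\}] .$$

**Step 3: show that $T_j\setminus\Gamma_j$ gives a basis of $Z_1(\Delta_j,\Gamma_j)$.** The set $O=V(\Delta_j)\setminus V(\Gamma_j)$ satisfies (N) in $\Delta_j$, by the argument in the proof of Corollary 10: the graph of $\Delta_j$ is connected without cut vertex, and $|V(\Gamma_j)|\ge2$. The restriction $Z_1(\Delta_j)\to Z_1(\Delta_j,\Gamma_j)$ has kernel $Z_1(\Gamma_j)$. As $\Gamma_j$ is connected with $k+1$ vertices and $2k$ edges, (1) gives $\dim Z_1(\Gamma_j)=2k-(k+1)+1=k$. The boundaries of the $k$ cone triangles are independent, since these triangles belong to $T_j$. So they form a basis of the kernel. Let $n$ and $e$ be the numbers of vertices and edges of $\Delta_j$. By Lemma 4 the map $\Bbbk^{E(\Delta_j)\setminus\Gamma_j}\to\Bbbk^{O}$ is surjective, so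
$$\dim Z_1(\Delta_j,\Gamma_j)=(e-2k)-(n-k-1)=(e-n+1)-k=\dim Z_1(\Delta_j)-k .$$
Hence the restriction is surjective. The basis of $Z_1(\Delta_j)$ given by $T_j$ contains a basis of its kernel, so the relative boundaries of the triangles in $T_j\setminus\Gamma_j$ form a basis of $Z_1(\Delta_j,\Gamma_j)$. As this basis consists of boundaries, $H_1(\Delta_j,\Gamma_j)=0$.

**Step 4: complete the block.** Theorem 9 partitions $\Delta_j\setminus\Gamma_j$, with $|R_F|\in\{1,2\}$ for $F\in T_j\setminus\Gamma_j$ and $R_F=F$ for the triangles of $\Delta_j$ outside $T_j$. Together with Step 2 this partitions $\Delta_j\setminus\{\emptyset,x_j\}$.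

**Step 5: check that the pieces fit.** Edges and triangles lie in exactly one block each. We must see that every vertex is covered once.

Let $v$ be a vertex of the root block. If $v$ is a cut vertex, its parent in the tree is the root block, and all other blocks containing $v$ are children of $v$. So $v=x_j$ for every non-root block $\Delta_j$ containing $v$, and $v$ is covered in the root block only. If $v$ is not a cut vertex, it lies in no other block.

Let $v$ be outside the root block. If $v$ is a cut vertex, its parent is a non-root block $\Delta_p$, and $v\ne x_p$ because $v$ is a child and $x_p$ the parent of $\Delta_p$; the other blocks containing $v$ are children of $v$, with $x_j=v$. If $v$ is not a cut vertex, it lies in exactly one block $\Delta_p$, and $v\neq x_p$ because $x_p$ is a cut vertex. In both cases there is exactly one non-root block $\Delta_j\ni v$ with $v\ne x_j$, so $v$ is covered exactly once. Hence the union of all these partitions is a partition of $\Delta$ of the required form. $\square$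

*Proof of necessity.* Let a partition of the required form be given and let $\Delta_j$ be a non-root block.

**Step 1: cut off the part of $\Delta$ behind $x_j$.** Let $D_j$ be the union of $\Delta_j$ and all blocks separated from the root block by $\Delta_j$, that is, all its descendants in the block tree. Let $D_j$ have $n$ vertices and $e$ edges, and let $T_{D_j}=T\cap D_j$. Since $D_j$ comes from a subtree, it is connected. A cycle supported on edges of $D_j$ has, in (6), nonzero components only in blocks of $D_j$, so $Z_1(D_j)$ is the direct sum of the $Z_1$ of its blocks, and the boundaries of $T_{D_j}$ form a basis of it. By (1), $|T_{D_j}|=e-n+1$.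

We need two facts. A triangle containing an edge of $D_j$ lies in the same block as that edge, hence in $D_j$. And every block containing a vertex $v\ne x_j$ of $D_j$ belongs to $D_j$. This is clear if $v$ is not a cut vertex. If $v$ is a cut vertex, it is adjacent in the tree to a block of the subtree at $\Delta_j$. It is not the parent $x_j$ of $\Delta_j$, so it lies in this subtree; as it is not the top of the subtree, its parent and its children all lie in the subtree too.

**Step 2: count edges to find how many $R_F$ are single vertices.** The triangle $F_0$ is not in $D_j$, so every $F\in T_{D_j}$ has $|R_F|\in\{1,2\}$, and its interval contains $2$ edges or $1$ edge respectively. Triangles outside $T$ cover no edges. The $e$ edges of $D_j$ are therefore covered by the triangles in $T_{D_j}$, which cover no other edges. So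
$$e=|T_{D_j}|+\#\{F\in T_{D_j}:|R_F|=1\},\qquad\text{hence}\qquad \#\{F\in T_{D_j}:|R_F|=1\}=n-1 .$$

**Step 3: show that no $R_F$ with $F\in T_{D_j}$ equals $\{x_j\}$.** Let $v\ne x_j$ be a vertex of $D_j$. It lies only in triangles of $D_j$, by the second fact in Step 1. In particular it is not in $F_0$. So the interval containing the face $\{v\}$ belongs to a triangle $F\in D_j$ with $R_F\subseteq\{v\}$ and $R_F\neq\emptyset$, that is, $R_F=\{v\}$; and $|R_F|=1$ forces $F\in T$. The $n-1$ vertices of $D_j$ other than $x_j$ thus use up $n-1$ distinct triangles of $T_{D_j}$ with $|R_F|=1$. By Step 2 there are no more.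

**Step 4: find a cycle in $\operatorname{lk}_{T_j}(x_j)$.** Let $F=\{x_j,y,z\}\in T_j$. If $|R_F|=2$, its interval contains one edge. If $|R_F|=1$, then by Step 3 $R_F$ is $\{y\}$ or $\{z\}$; say $R_F=\{y\}$, and the edges covered are $yx_j$ and $yz$. In every case $F$ covers at most one edge at $x_j$. On the other hand, each edge $x_jy$ of $\Delta_j$ is covered by some triangle that contains it; this triangle lies in $\Delta_j$, and it is in $T$ because triangles outside $T$ cover no edges. Send the vertex $y$ of $\operatorname{lk}_{T_j}(x_j)$ to the edge $F\setminus\{x_j\}$, where $F\in T_j$ covers $x_jy$. This map from vertices to edges is injective, since no $F$ covers two edges at $x_j$. The graph is nonempty, as $x_j$ has a neighbor in its block. A nonempty graph with at least as many edges as vertices is not a forest, so it contains a cycle. $\square$
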